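
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Geodesic triangulations of polygons\\ with one reflex vertex}


\begin{abstract}
Let $\Omega$ be a polygon with exactly one reflex vertex, and let $T$ be a
triangulation of $\Omega$ without dividing edges. We prove that the space
$X(\Omega,T)$ of geodesic triangulations of $\Omega$ with combinatorial type $T$
and fixed boundary vertices is contractible. The proof describes geodesic
triangulations by positive weights on directed edges that balance every interior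
vertex \emph{and} the reflex vertex. When the weights are normalized to be a flow,
the balance condition at the reflex vertex becomes linear. The admissible weights
therefore form a convex set, of which $X(\Omega,T)$ is a continuous retract.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{polygon} $\Omega\subset\mathbb R^2$ is a closed region bounded by a simple
closed polygonal curve; it is a topological disk. Let $T$ be a finite simplicial
complex triangulating this disk, whose vertices include those of $\Omega$ and whose
boundary vertices lie on $\partial\Omega$. The edges of $T$ need not be straight,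
and boundary vertices in the relative interior of a side of $\Omega$ are allowed; the
angle of $\Omega$ at such a vertex is $\pi$.
A \emph{geodesic triangulation} of $\Omega$ with combinatorial type $T$ is an
embedding of $T$ into $\Omega$ that fixes every boundary vertex, maps every edge to
a straight segment and every triangle to a nondegenerate Euclidean triangle, and is
such that the images of the triangles tile $\Omega$. It is determined by the
positions of the interior vertices. With $V_I$ the set of interior vertices, the
space $X(\Omega,T)$ of all geodesic triangulations is thus viewed as a subspace of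
$(\mathbb R^2)^{V_I}$.

What does $X(\Omega,T)$ look like? A point of $(\mathbb R^2)^{V_I}$ belongs to
$X(\Omega,T)$ exactly when it makes all triangles positively oriented
(Lemma~\ref{lem:areas} below, whose proof works for every polygon). If there is only
one interior vertex, each of these conditions is an affine inequality for its
position, so $X(\Omega,T)$ is convex, possibly empty. With several interior
vertices the area of a triangle is no longer affine in the positions, and convexity
cannot be read off. Contractibility would be the natural replacement, but it fails
in general. To say what is known we need some terms. A \emph{dividing edge} of $T$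
is an edge not contained in $\partial\Omega$ with both endpoints on
$\partial\Omega$. A \emph{reflex vertex} of $\Omega$ is a vertex with interior angle
greater than $\pi$. The \emph{kernel} of $\Omega$ is the set of points of $\Omega$ that
see every point of $\Omega$ along a segment in $\Omega$, and $\Omega$ is \emph{strictly
star-shaped} if its kernel has nonempty interior. The following two results are
quoted in \cite{thesis}.
\begin{itemize}
\item (Bing and Starbird) If $\Omega$ is strictly star-shaped and $T$ has no dividing
edges, then $X(\Omega,T)$ is nonempty and path-connected.
\item (Luo) For every $n>0$ there is a triangulated polygon $(\Omega,T)$ with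
$\pi_nX(\Omega,T)\neq0$.
\end{itemize}
Reflex vertices are what separates a polygon from a convex one, so it is natural to
ask what happens when there is just one. It is conjectured in \cite{thesis} that
$X(\Omega,T)$ is contractible if $(\Omega,T)$ is a triangulated star-shaped polygon
with one reflex vertex and no dividing edges. We read ``star-shaped'' as ``strictly
star-shaped'' and ``one'' as ``exactly one''. The conjecture is true.

\begin{theorem}\label{thm:main}
Let $\Omega$ be a polygon with exactly one reflex vertex, and let $T$ be a
triangulation of $\Omega$ without dividing edges. Then $X(\Omega,T)$ is contractible.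
\end{theorem}

The only result on geodesic triangulations that we take from elsewhere is the theorem
of Bing and Starbird, and we use it only for $X(\Omega,T)\ne\emptyset$. It requires
$\Omega$ to be strictly star-shaped. This is missing from the hypotheses of
Theorem~\ref{thm:main} because it is automatic.

\begin{lemma}\label{lem:star}
A polygon $\Omega$ with exactly one reflex vertex is strictly star-shaped.
\end{lemma}

\begin{proof}
Let $P$ be the reflex vertex, $\theta\in(\pi,2\pi)$ its interior angle, and $d,d'$ the
directions of the two sides at $P$. Let $D$ be the open cone of vectors
$-(sd+s'd')$ with $s,s'>0$. A ray from $P$ with direction in $D$ enters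
the interior of $\Omega$ and divides the angle $\theta$ into two angles smaller than
$\pi$. Let $q$ be the first point after $P$ at which this ray meets $\partial\Omega$; it
does not lie on the two sides at $P$. The chord $Pq$ cuts $\Omega$ into two simple
polygons. The interior angle of $\Omega$ at $q$ is at most $\pi$, because $P$ is the only
reflex vertex. Hence both pieces have all interior angles at most $\pi$, so they are
convex. Both contain the chord, and therefore every point of the chord sees all of
$\Omega$. Since $q$ lies on a side not containing $P$, the length of the chord is at
least the distance from $P$ to the union of these sides. So the chords obtained from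
all directions in $D$ contain all points of $P+D$ close to $P$, which form a nonempty
open set.
\end{proof}

\subsection*{The idea}

Given a geodesic triangulation, an interior vertex lies in the interior of the convex
hull of its neighbors. Hence it is in equilibrium for suitable positive weights
(``spring constants'') on the directed edges leaving it. Conversely, given such
weights at all interior vertices, the equilibrium positions are the unique solution of
a linear system. For a nonconvex polygon, however, this solution need not be a
triangulation of $\Omega$.

The observation behind the proof is that a \emph{reflex} vertex can also be put in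
equilibrium: since its angle exceeds $\pi$, the edges leaving it point in directions
that positively span the plane. So we put weights on the edges leaving the reflex
vertex $v$ as well, and demand balance at $v$ too. This extra demand turns out to be
exactly what excludes the bad solutions. At first sight it is a nonlinear condition on
the weights, because it involves the solution of the linear system. But the weights
leaving an interior vertex may be multiplied by a common positive factor without
changing the equilibrium. We use this freedom to make the weights a flow, conserved at
every interior vertex. The sum of all balance equations then no longer contains the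
positions of the interior vertices, and the condition at $v$ becomes linear.

\section{The smallest case: a dart}\label{sec:dart}

Let $\Omega$ be the quadrilateral with vertices, in counterclockwise order,
\[
P_v=(0,0),\quad P_a=(1,-1),\quad P_c=(0,1),\quad P_b=(-1,-1).
\]
The angle at $v$ is $3\pi/2$. Let $T$ have one interior vertex $z$, joined to
$v,a,c,b$. If $z$ is at $(\xi,\eta)$, the four triangles are positively oriented
exactly when $z$ lies on the inner side of each of the four side lines, so
\[
X(\Omega,T)=\{(\xi,\eta): |\xi|<\eta<1-2|\xi|\},
\]
an open kite. Weights $\varphi_{zv},\varphi_{za},\varphi_{zb},\varphi_{zc}>0$ at $z$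
with sum $S$ put $z$ at
\begin{equation}\label{eq:dartz}
(\xi,\eta)=\tfrac1S\bigl(\varphi_{za}P_a+\varphi_{zb}P_b+\varphi_{zc}P_c\bigr).
\end{equation}
This can be any point of the open triangle $abc$, for instance $(0,-\frac12)$, which is
not even in $\Omega$. Now add weights $\varphi_{vz},\varphi_{va},\varphi_{vb}>0$ and
require balance at $v$:
\[
\varphi_{vz}\,(\xi,\eta)+\varphi_{va}P_a+\varphi_{vb}P_b=0 .
\]
After substitution of \eqref{eq:dartz} the first term carries the factor
$\varphi_{vz}/S$, so this is not linear in the weights. Normalize by requiring
\[
\varphi_{vz}=S=\varphi_{zv}+\varphi_{za}+\varphi_{zb}+\varphi_{zc},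
\]
that is, what flows into $z$ equals what flows out. Then the balance at $v$ is
\[
(\varphi_{za}+\varphi_{va})P_a+(\varphi_{zb}+\varphi_{vb})P_b+\varphi_{zc}P_c=0,
\]
which is linear. In coordinates it says
$\varphi_{za}+\varphi_{va}=\varphi_{zb}+\varphi_{vb}=\frac12\varphi_{zc}$. So the
admissible weights form a convex set $C\subset(0,\infty)^7$.

Every $\varphi\in C$ gives a point of the kite. By \eqref{eq:dartz} and the
linear conditions,
\[
S\xi=\varphi_{za}-\varphi_{zb}=\varphi_{vb}-\varphi_{va},\qquad
S\eta=\varphi_{zc}-\varphi_{za}-\varphi_{zb}=\varphi_{va}+\varphi_{vb}.
\]
Hence $S(\eta-|\xi|)=2\min(\varphi_{va},\varphi_{vb})>0$ and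
$S(1-\eta-2|\xi|)=\varphi_{zv}+2(\varphi_{za}+\varphi_{zb})
-2|\varphi_{za}-\varphi_{zb}|=\varphi_{zv}+4\min(\varphi_{za},\varphi_{zb})>0$.

Conversely, a point $(\xi,\eta)$ of the kite is obtained from weights depending
continuously on it. Take $S=\varphi_{vz}=1$, $\varphi_{va}=\frac12(\eta-\xi)$,
$\varphi_{vb}=\frac12(\eta+\xi)$, and, with a parameter $A$, $\varphi_{za}=A-\varphi_{va}$,
$\varphi_{zb}=A-\varphi_{vb}$, $\varphi_{zc}=2A$, $\varphi_{zv}=1+\eta-4A$. All are
positive if $\frac12(\eta+|\xi|)<A<\frac14(1+\eta)$. This interval is nonempty because
$\eta+2|\xi|<1$; let $A$ be its midpoint.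

So there are continuous maps from the kite to $C$ and back whose composition is the
identity of the kite: the kite is a retract of the convex set $C$. Here that is no news,
since the kite is itself convex. But the mechanism makes no reference to convexity of
$X$, and the rest of the paper carries it out in general: the flows
(Section~\ref{sec:flows}), a continuous choice of flow for every triangulation
(Section~\ref{sec:section}), and the proof that every flow gives a triangulation
(Section~\ref{sec:embed}).

\section{Preparations}\label{sec:prep}

From now on $\Omega$ and $T$ are as in Theorem~\ref{thm:main}. Let $V=V_I\sqcup V_B$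
be the interior and boundary vertices, $P_c$ the fixed position of $c\in V_B$, and
$i\sim j$ adjacency in $T$. Let $v$ be the reflex vertex, $\theta\in(\pi,2\pi)$ its
angle, and $a,b$ its two neighbors on $\partial T$, named so that $b,v,a$ are consecutive
in the counterclockwise order of $\partial\Omega$.

\subsection*{Connectivity}

This is where the absence of dividing edges enters: an edge with both ends in $V_B$
is a boundary edge. A triangle of $T$ with all vertices in $V_B$ would have three
boundary edges. These would form the whole cycle $\partial T$, so $\Omega$ would be a
triangle, which has no reflex vertex. Hence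
\begin{equation}\label{eq:everytriangle}
\text{every triangle of $T$ has an interior vertex.}
\end{equation}
In particular $V_I\neq\emptyset$, and $v$ has an interior neighbor, namely the third
vertex of the triangle on the edge $va$.

\begin{lemma}\label{lem:conn}
\textup{(i)} The subgraph of $T$ induced on $V_I$ is connected.
\textup{(ii)} For every $N\subset V$ with $|N|\le2$, the subgraph induced on
$V\setminus N$ is connected.
\end{lemma}

\begin{proof}
Glue to $T$ the cone over $\partial T$ with a new apex $o$. The result $\hat T$ is a
simplicial $2$-sphere with vertex set $\hat V=V\cup\{o\}$. For $S\subset\hat V$ let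
$\hat T[S]$ be the full subcomplex on $S$, consisting of all simplices with vertices in
$S$. A point of $|\hat T|\setminus|\hat T[S]|$ has positive total barycentric weight on
$\hat V\setminus S$. Decreasing its weights on $S$ linearly to $0$ and renormalizing
gives a deformation retraction of $|\hat T|\setminus|\hat T[S]|$ onto
$|\hat T[\hat V\setminus S]|$. Alexander duality says
$\tilde H_0(S^2\setminus K)\cong\tilde H^1(K)$ for a nonempty proper subcomplex $K$ of a
triangulated $S^2$. So if $\emptyset\ne S\ne\hat V$ and $H^1(\hat T[S])=0$, then
$\hat T[\hat V\setminus S]$ is connected, and so is its graph. In both cases below $S$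
contains $o$, so this graph is an induced subgraph of $T$; and $S\ne\hat V$, because
$V_I\ne\emptyset$ and $|V|\ge4$.

(i) Take $S=V_B\cup\{o\}$. By \eqref{eq:everytriangle} and the absence of dividing
edges, the full subcomplex of $T$ on $V_B$ is $\partial T$. So $\hat T[S]$ is the cone
over $\partial T$, which is contractible.

(ii) Take $S=N\cup\{o\}$. A complex on at most three vertices has $H^1\ne0$ only if it
is the boundary of a triangle without the face. Suppose $N=\{p,q\}$ and $o,p,q$ are
pairwise adjacent. Then $p,q\in V_B$, so $pq$ is a boundary edge and $opq$ is a face of
$\hat T$. Hence $H^1(\hat T[S])=0$ in all cases.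
\end{proof}

\subsection*{A maximum principle}

\begin{lemma}\label{lem:max}
Let $\omega_{ij}>0$ be given for $i\in V_I$ and $j\sim i$. Let $M$ be the linear map on
$\mathbb R^{V_I}$ given by
\[
(Mu)_i=\sum_{j\sim i}\omega_{ij}(u_i-u_j),\qquad\text{where }u_c:=0\text{ for }c\in V_B .
\]
Then $M$ is invertible, and all entries of $M^{-1}$ are positive.
\end{lemma}

\begin{proof}
We claim: if $(Mu)_i\ge0$ for all $i\in V_I$, then $u>0$ on $V_I$ or $u\equiv0$.
Suppose that the minimum of $u$ over $V_I$ is at most $0$, attained at $k$. As $u=0$
on $V_B$, we have $u_k\le u_j$ for all $j\sim k$, so $(Mu)_k\le0$. Hence $(Mu)_k=0$ and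
$u_j=u_k$ for all $j\sim k$. So interior neighbors of a minimizer are minimizers, and by
Lemma~\ref{lem:conn}(i) every vertex of $V_I$ is one. Since some interior vertex has a
neighbor in $V_B$, the minimal value is $0$, and $u\equiv0$.

If $Mu=0$, apply the claim to $u$ and $-u$: they cannot both be positive, so $u=0$
and $M$ is invertible. If $Mu$ is a standard basis vector, then $Mu\ge0$ and
$u\not\equiv0$, so $u>0$. These $u$ are the columns of $M^{-1}$.
\end{proof}

\subsection*{Signed areas}

For $x=(x_i)\in(\mathbb R^2)^{V_I}$ put $x_c=P_c$ for $c\in V_B$, and denote by
$x:|T|\to\mathbb R^2$ also the extension that is affine on each simplex. Orient $T$ so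
that $\partial T\to\partial\Omega$ is counterclockwise, and let $A_t(x)$ be the signed
area of the image of the triangle $t$.

\begin{lemma}\label{lem:areas}
$X(\Omega,T)=\{x\in(\mathbb R^2)^{V_I}:A_t(x)>0\text{ for all triangles }t\}$. In
particular $X(\Omega,T)$ is open.
\end{lemma}

\begin{proof}
Let $x\in X(\Omega,T)$. Two triangles sharing an edge are mapped to opposite sides of
it, so their signed areas have the same sign. Any two triangles of the disk $T$ are
joined by a chain in which successive triangles share an edge, so all $A_t(x)$ have the
same sign. Writing $A_t$ as half the sum of $\det(x_i,x_j)$ over the oriented boundary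
edges of $t$, we see that interior edges cancel in $\sum_tA_t(x)$. So this sum is the
area of $\Omega$, which is positive, and all $A_t(x)$ are positive.

Conversely let all $A_t(x)>0$. Call $y\in\mathbb R^2$ generic if it lies on the image of
no edge; in particular $y\notin\partial\Omega$. For generic $y$ the winding number about
$y$ of the image of $\partial t$, with the orientation from $T$, is $1$ if $y\in x(t)$
and $0$ otherwise. Sum over $t$; interior edges cancel. So the number of preimages of $y$
is the winding number of $\partial\Omega$ about $y$:
\begin{equation}\label{eq:count}
\#x^{-1}(y)=1\ \text{ if } y\in\Omega,\qquad \#x^{-1}(y)=0\ \text{ if } y\notin\Omega .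
\end{equation}
Generic points are dense in each nondegenerate image triangle, so
$x(|T|)\subset\Omega$. They are dense in $\Omega$ and $x(|T|)$ is compact, so
$x(|T|)=\Omega$.

Next, $x$ is open at every point $p\in|T|\setminus\partial|T|$: neighborhoods of $p$
map onto neighborhoods of $x(p)$. Inside a triangle this is clear. On an open interior
edge it holds because the two adjacent image triangles lie on opposite sides of the
image edge. At an interior vertex the image triangles, taken in cyclic order, turn
counterclockwise through positive angles with sum $2\pi k$, $k\ge1$, so they cover all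
directions.

Now $x$ is injective. If distinct $p,q\in|T|\setminus\partial|T|$ had the same image,
disjoint neighborhoods of $p$ and $q$ would both cover a neighborhood of that point, and
some generic point would have two preimages, against \eqref{eq:count}. If
$p\in\partial|T|$, $q\in|T|\setminus\partial|T|$ and $x(q)=x(p)\in\partial\Omega$, then a
neighborhood of $q$ would cover points outside $\Omega$, which is impossible as
$x(|T|)=\Omega$. On $\partial|T|$ the map $x$ is a homeomorphism onto $\partial\Omega$.
So $x$ is an embedding with image $\Omega$, that is, $x\in X(\Omega,T)$.
\end{proof}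

\section{The convex set of flows}\label{sec:flows}

Put
\[
U=V_I\cup\{v\},\qquad \vec E=\{(i,j): i\in U,\ j\in V,\ i\sim j\}.
\]
These are the vertices we want to balance and the directed edges leaving them. For
$\varphi\in(0,\infty)^{\vec E}$ let
\[
\mathrm{out}_i=\sum_{j\sim i}\varphi_{ij}\quad(i\in U),\qquad
\mathrm{in}_j=\sum_{k\in U,\,k\sim j}\varphi_{kj}\quad(j\in V).
\]
Let $x(\varphi)\in(\mathbb R^2)^{V_I}$ be the solution $x$ of
\begin{equation}\label{eq:tutte}
\sum_{j\sim i}\varphi_{ij}(x_j-x_i)=0\quad(i\in V_I),\qquad x_c=P_c\quad(c\in V_B).
\end{equation}
In each coordinate this is a linear system whose matrix is that of Lemma~\ref{lem:max}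
with $\omega_{ij}=\varphi_{ij}$. So $x(\varphi)$ exists, is unique, and depends
continuously on $\varphi$. The weights $\varphi_{vj}$ play no role in \eqref{eq:tutte}.

Let $C$ be the set of $\varphi\in(0,\infty)^{\vec E}$ satisfying
\begin{gather}
\mathrm{out}_i=\mathrm{in}_i\qquad(i\in V_I),\label{eq:flow}\\
\sum_{c\in V_B}\mathrm{in}_c\,(P_c-P_v)=0\in\mathbb R^2.\label{eq:mean}
\end{gather}
Both conditions are linear in $\varphi$, so $C$ is convex. The point of the definition
is the following.

\begin{lemma}\label{lem:identity}
Let $\varphi\in(0,\infty)^{\vec E}$ satisfy \eqref{eq:flow}. Then for all positions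
$x\in(\mathbb R^2)^{V_I}$, with $x_c=P_c$ on $V_B$,
\begin{equation}\label{eq:identity}
\sum_{i\in U}\sum_{j\sim i}\varphi_{ij}(x_j-x_i)=\sum_{c\in V_B}\mathrm{in}_c\,(P_c-P_v).
\end{equation}
Consequently, if $\varphi\in C$ and $x=x(\varphi)$, then
\begin{equation}\label{eq:balance}
\sum_{j\sim w}\varphi_{wj}(x_j-x_w)=0\qquad\text{for every }w\in U .
\end{equation}
\end{lemma}

\begin{proof}
The left side of \eqref{eq:identity} is
$\sum_{j\in V}\mathrm{in}_j\,x_j-\sum_{i\in U}\mathrm{out}_i\,x_i$. By \eqref{eq:flow}
the terms of $V_I$ cancel, and $\sum_{c\in V_B}\mathrm{in}_c\,P_c-\mathrm{out}_v\,P_v$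
remains. Moreover $\sum_{i\in U}\mathrm{out}_i=\sum_{j\in V}\mathrm{in}_j$, since both
sides are the sum of all $\varphi_{ij}$. With \eqref{eq:flow} this gives
$\mathrm{out}_v=\sum_{c\in V_B}\mathrm{in}_c$, which proves \eqref{eq:identity}.

If $\varphi\in C$ and $x=x(\varphi)$, then the right side of \eqref{eq:identity} is $0$
by \eqref{eq:mean}, and on the left the terms with $i\in V_I$ vanish by \eqref{eq:tutte}.
So the term with $i=v$ vanishes too.
\end{proof}

In probabilistic terms, a particle starts at $v$ and jumps from $i$ to $j$ with
probability $\varphi_{ij}/\mathrm{out}_i$ until it next hits a boundary vertex (possibly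
$v$ itself). Up to the constant factor $\mathrm{out}_v$, the conserved flow records the
expected traffic along the directed edges. If all vertices of $U$ are balanced, the jumps
have mean zero, so the mean position of exit is the starting point $P_v$. Condition
\eqref{eq:mean} says just that, and it does not mention the positions of the interior
vertices.

\section{From triangulations to flows}\label{sec:section}

\begin{proposition}\label{prop:section}
There is a continuous map $\sigma:X(\Omega,T)\to C$ with $x(\sigma(x))=x$ for all $x$.
\end{proposition}

\begin{proof}
Let $x\in X(\Omega,T)$. First we balance every vertex of $U$ by positive weights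
depending continuously on $x$; then we rescale them to a flow.

\emph{Balancing.} For $i\in U$ the edges at $x_i$ divide the full circle of directions
into sectors. For $i\in V_I$ these are the sectors of the triangles at $i$, with angles
in $(0,\pi)$ and sum $2\pi$. For $i=v$ they are the sectors of the triangles at $v$,
with angles in $(0,\pi)$ and sum $\theta$, together with the exterior sector between $vb$
and $va$. The latter has angle $2\pi-\theta\in(0,\pi)$; \emph{this is where it is used
that $v$ is reflex}. For $j\sim i$ define the mean value weight
\[
\mu_{ij}=\frac{\tan(\alpha/2)+\tan(\beta/2)}{|x_j-x_i|}>0,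
\]
where $\alpha,\beta$ are the angles of the two sectors adjacent to the edge $ij$. It is
continuous in $x$. We claim that
\begin{equation}\label{eq:mv}
\sum_{j\sim i}\mu_{ij}(x_j-x_i)=0\qquad(i\in U).
\end{equation}
Let $e,e'$ be the unit vectors bounding a sector of angle $\alpha<\pi$. Then
\[
\int_{\text{sector}}(\cos\omega,\sin\omega)\,d\omega=\tan(\alpha/2)\,(e+e').
\]
Indeed, if $e=(1,0)$ and $e'=(\cos\alpha,\sin\alpha)$, both sides equal
$(\sin\alpha,1-\cos\alpha)$, because
$\tan(\alpha/2)=\frac{\sin\alpha}{1+\cos\alpha}=\frac{1-\cos\alpha}{\sin\alpha}$.
Sum over the sectors at $i$. They fill the circle, so the integrals add up to $0$. On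
the right, the unit vector $(x_j-x_i)/|x_j-x_i|$ receives a factor
$\tan(\alpha/2)+\tan(\beta/2)$ from its two sectors. This is \eqref{eq:mv}.

\emph{Rescaling.} We look for factors $\lambda_i>0$ ($i\in U$), with $\lambda_v=1$, such
that $\varphi_{ij}=\lambda_i\mu_{ij}$ satisfies \eqref{eq:flow}. With
$m_i=\sum_{j\sim i}\mu_{ij}$ the condition is
\begin{equation}\label{eq:lambda}
m_i\lambda_i-\sum_{k\in V_I,\,k\sim i}\lambda_k\mu_{ki}=\mu_{vi}\qquad(i\in V_I),
\end{equation}
where $\mu_{vi}:=0$ if $v\not\sim i$. Let $M$ be the matrix of Lemma~\ref{lem:max} for
$\omega_{ij}=\mu_{ij}$: it has diagonal entries $M_{ii}=m_i$, off-diagonal entries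
$M_{ki}=-\mu_{ki}$ if $k\sim i$, and zeros elsewhere. The matrix of the system
\eqref{eq:lambda} is $M^\top$. So the system has a unique solution, continuous in $x$,
namely
\[
\lambda_i=\sum_{k\in V_I}\mu_{vk}\,(M^{-1})_{ki}.
\]
All entries of $M^{-1}$ are positive by Lemma~\ref{lem:max}, and $\mu_{vk}>0$ for at
least one $k\in V_I$ because $v$ has an interior neighbor. Hence all $\lambda_i>0$.

Put $\sigma(x)_{ij}=\lambda_i\mu_{ij}$ for $(i,j)\in\vec E$. This is positive, continuous
in $x$, and satisfies \eqref{eq:flow}. By \eqref{eq:mv} the given positions $x$ make the
left side of \eqref{eq:identity} vanish for $\varphi=\sigma(x)$, so \eqref{eq:mean} holds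
and $\sigma(x)\in C$. Finally, \eqref{eq:mv} for $i\in V_I$ says that $x$ solves
\eqref{eq:tutte} for $\varphi=\sigma(x)$, so $x(\sigma(x))=x$ by uniqueness.
\end{proof}

\section{From flows to triangulations}\label{sec:embed}

\begin{proposition}\label{prop:embed}
$x(\varphi)\in X(\Omega,T)$ for every $\varphi\in C$.
\end{proposition}

The proof is by continuity and takes up the rest of this section. Write $X=X(\Omega,T)$
and $G=\{\varphi\in C:x(\varphi)\in X\}$. Then $G$ is open in $C$, because $X$ is open
(Lemma~\ref{lem:areas}) and $x(\cdot)$ is continuous. By Lemma~\ref{lem:star} the theorem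
of Bing and Starbird applies and gives $X\neq\emptyset$. So
$G\supset\sigma(X)\neq\emptyset$. Since $C$ is convex, hence connected, it remains to
show that \emph{$G$ is closed in $C$}.

Let $\varphi^{(n)}\in G$ converge to $\varphi\in C$. Put $x^{(n)}=x(\varphi^{(n)})\in X$
and $x=x(\varphi)=\lim x^{(n)}$. Then $A_t(x)\ge0$ for all $t$, and we must exclude
equality.

What prevents a triangle from collapsing onto a line $\ell$? In the dart of
Section~\ref{sec:dart}, if the triangle $vaz$ collapses, the neighbors $z,a$ of $v$ lie
on a line through $P_v$ and $b$ does not, so $v$ is not in balance. In general a balanced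
vertex on $\ell$ has either neighbors on both sides of $\ell$ or all neighbors on $\ell$.
In the first case, edges leave $\ell$ on both sides; just before the collapse they form a
barrier that other edges close to $\ell$ cannot cross. Three such barriers at vertices
that are connected with each other along $\ell$ are impossible, since one of them is in
the middle. In the second case we follow the vertices of this kind along $\ell$ and run
into Lemma~\ref{lem:conn}(ii). The boundary vertices other than $v$ are not balanced, but
there the complement of $\Omega$ takes over the role of the missing edges.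

Suppose that $A_{t_0}(x)=0$ for a triangle $t_0=pqr$. Choose Cartesian coordinates
$(\xi,\eta)$ such that $x_p,x_q,x_r$ lie on $\{\eta=0\}$. Let $h(w)$ be the
$\eta$-coordinate (height) of $x_w$, let $e=(0,1)$, and let
\[
V_0=\{w\in V:h(w)=0\}\ni p,q,r .
\]
For $w\in V_B\setminus\{v\}$ let $K_w$ be the tangent cone of $\Omega$ at $P_w$: the
closed cone with $\Omega=P_w+K_w$ near $P_w$. It is convex because the angle at $w$ is at
most $\pi$; here it is used that $v$ is the only reflex vertex. We say that $w\in V_0$ is
\begin{itemize}
\item \emph{blocked above} if some neighbor of $w$ has $h>0$, or if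
$w\in V_B\setminus\{v\}$ and $e\notin K_w$;
\item \emph{blocked below} if some neighbor of $w$ has $h<0$, or if
$w\in V_B\setminus\{v\}$ and $-e\notin K_w$;
\item a \emph{barrier vertex} if it is blocked above and below.
\end{itemize}
All these data stay fixed until the end of the section.

\begin{lemma}\label{lem:nonbarrier}
If $w\in V_0$ is not a barrier vertex, then all neighbors of $w$ lie in $V_0$.
\end{lemma}

\begin{proof}
Reflecting in $\{\eta=0\}$ if necessary, we may assume that $w$ is not blocked above. So
all neighbors have $h\le0$. If $w\in U$, the $\eta$-coordinate of \eqref{eq:balance} reads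
$\sum_{j\sim w}\varphi_{wj}h(j)=0$, since $h(w)=0$. As all $\varphi_{wj}>0$, we get $h=0$
at all neighbors.

Let $w\in V_B\setminus\{v\}$. Then $e\in K_w$. If the angle at $w$ is less than $\pi$,
the cone $K_w$ is generated by the directions to the two boundary neighbors. These have
$h\le0$, so $K_w\subset\{\eta\le0\}$, contradicting $e\in K_w$. So the angle is $\pi$.
The two boundary neighbors lie in opposite directions from $P_w$ and both have $h\le0$,
hence both have $h=0$. So $K_w$ is a half-plane bounded by $\{\eta=0\}$ that contains
$e$, that is, $K_w=\{\eta\ge0\}$. For $j\sim w$ the map $x^{(n)}$ sends the edge $wj$ to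
a segment in $\Omega$ starting at $P_w$, so $x^{(n)}_j-P_w\in K_w$. In the limit
$h(j)\ge0$, and therefore $h(j)=0$.
\end{proof}

\begin{lemma}\label{lem:three}
There are no three distinct barrier vertices $w_1,w_2,w_3$ such that every two of them
are joined by an edge path of $T$ with all vertices in $V_0$ that avoids the third.
\end{lemma}

\begin{proof}
Suppose there are. If $w_k$ has no neighbor with $h>0$, then it is a boundary vertex
other than $v$ with $e\notin K_{w_k}$, and a short segment going vertically up from
$P_{w_k}$ meets $\Omega$ only in $P_{w_k}$. The same holds below. Choose $\delta>0$ such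
that $|h(w)|\ge2\delta$ whenever $h(w)\neq0$, and such that these exterior segments,
where needed, can be taken of length $2\delta$. Fix $n$ so large that the heights in
$x^{(n)}$ differ from those in $x$ by less than $\delta/2$. From now on all positions are
those in the embedding $x^{(n)}$. Vertices in $V_0$ have $|\eta|<\delta/2$, and exactly
$\eta=0$ if they are boundary vertices. All other vertices have $|\eta|>\delta$, on the
same side as in $x$.

\emph{The barriers.} Let $\gamma_k$ be the union of two segments starting at $w_k$. The
upper one is an edge $w_kw_k^+$ with $h(w_k^+)>0$ if there is one, and otherwise the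
exterior segment going up from $P_{w_k}$. The lower one is defined in the same way, with
an edge $w_kw_k^-$ with $h(w_k^-)<0$ or the exterior segment going down. Both are
strictly monotone in $\eta$ and leave the strip $\{|\eta|\le\delta\}$, one at the top and
one at the bottom. So inside the strip $\gamma_k$ is a graph
$\{(g_k(\eta),\eta):|\eta|\le\delta\}$ with $g_k$ continuous; see Figure~\ref{fig:barriers}.

\emph{The barriers are disjoint in the strip.} Let $k\ne l$, and take one segment of
$\gamma_k$ and one of $\gamma_l$.
\begin{itemize}
\item If both are edges, they are distinct and meet at most in a common vertex. As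
$w_k\ne w_l$ lie in $V_0$ and the other endpoints do not, a common vertex is not in
$V_0$, so it has $|\eta|>\delta$.
\item An exterior segment at $w_k$ meets $\Omega$ only in $P_{w_k}$. This point is not
on the edge $w_lw_l^\pm$, because $w_k$ is not an endpoint of it.
\item Two exterior segments lie on distinct vertical lines, because $P_{w_k}\ne P_{w_l}$
both have $\eta=0$.
\end{itemize}

\emph{The contradiction.} The three disjoint graphs are ordered, so after relabeling
$g_1<g_2<g_3$ on $[-\delta,\delta]$. Take a path in $V_0$ from $w_1$ to $w_3$ that avoids
$w_2$. It lies in $\{|\eta|<\delta/2\}$. The function $\xi-g_2(\eta)$ is negative at its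
start and positive at its end, so the path meets $\gamma_2$ by the intermediate value
theorem. But the edges of the path have their vertices in $V_0\setminus\{w_2\}$, so they
have no vertex in common with the edges $w_2w_2^\pm$ and do not meet them. They lie in
$\Omega$ and do not contain the position of $w_2$, so they do not meet exterior segments
at $w_2$ either.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[dashed] (-4.2,1)--(4.2,1) node[right] {$\eta=\delta$};
\draw[dashed] (-4.2,-1)--(4.2,-1) node[right] {$\eta=-\delta$};
\draw[dotted] (-4.2,0)--(4.2,0);
\draw[thick] (-3.3,1.6)--(-2.8,0.2)--(-3.2,-1.6);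
\draw[thick] (0.5,1.6)--(0,-0.25)--(-0.5,-1.6);
\draw[thick] (2.5,1.6)--(3,0);
\draw[thick,densely dashed] (3,0)--(3,-2);
\draw[very thick,gray] (-2.8,0.2)--(-1.4,-0.2)--(-0.8,0.3)--(1.2,0.1)--(2,-0.25)--(3,0);
\foreach \p in {(-2.8,0.2),(0,-0.25),(3,0),(-3.3,1.6),(-3.2,-1.6),(0.5,1.6),(-0.5,-1.6),(2.5,1.6)}
  \fill \p circle (1.6pt);
\foreach \p in {(-1.4,-0.2),(-0.8,0.3),(1.2,0.1),(2,-0.25)}
  \fill[gray] \p circle (1.6pt);
\node[left] at (-2.85,0.25) {$w_1$};
\node[right] at (0.02,-0.4) {$w_2$};
\node[right] at (3.05,0.15) {$w_3$};
\node[above] at (-3.3,1.6) {$w_1^+$};
\node[below] at (-3.2,-1.6) {$w_1^-$};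
\node[above] at (0.5,1.6) {$w_2^+$};
\node[below] at (-0.5,-1.6) {$w_2^-$};
\node[above] at (2.5,1.6) {$w_3^+$};
\end{tikzpicture}
\caption{Three barriers across a thin strip. Each consists of two segments leaving the
strip above and below: edges of the triangulation, or, below the boundary vertex $w_3$, a
segment outside $\Omega$ (dashed). The gray edge path from $w_1$ to $w_3$ avoids $w_2$
and stays in the strip, so it must cross the middle barrier, which is impossible in an
embedding.}
\label{fig:barriers}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:embed}]
If $p,q,r$ are all barrier vertices, the three edges of $t_0$ contradict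
Lemma~\ref{lem:three}. So some vertex of $t_0$ is not a barrier vertex. In the subgraph
induced on the non-barrier vertices of $V_0$, let $Z$ be the connected component of that
vertex. Let $N$ be the set of vertices outside $Z$ adjacent to a vertex of $Z$. By
Lemma~\ref{lem:nonbarrier}, $N\subset V_0$. By maximality of $Z$, all vertices of $N$ are
barrier vertices. Any two vertices of $N$ are joined by a path whose intermediate
vertices lie in $Z\subset V_0$; it avoids all other vertices of $N$. So $|N|\le2$ by
Lemma~\ref{lem:three}.

By Lemma~\ref{lem:conn}(ii), the graph induced on $V\setminus N$ is connected. It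
contains the nonempty set $Z$, and no edge leads from $Z$ to
$V\setminus(N\cup Z)$. Hence $V=Z\cup N\subset V_0$. So $P_a,P_v,P_b$ lie on the line
$\{\eta=0\}$, contradicting $\theta\in(\pi,2\pi)$.

Therefore no $A_t(x)$ is $0$, and $x\in X$ by Lemma~\ref{lem:areas}. So $G$ is closed in
$C$, and $G=C$.
\end{proof}

\section{The contraction}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:embed} the continuous map $\Phi(\varphi)=x(\varphi)$ sends $C$
to $X=X(\Omega,T)$, and $\Phi\circ\sigma=\mathrm{id}_X$ by
Proposition~\ref{prop:section}. As noted in Section~\ref{sec:embed}, $X\ne\emptyset$ by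
Lemma~\ref{lem:star} and the theorem of Bing and Starbird. Fix $x^0\in X$. Since $C$ is
convex,
\[
H(x,\tau)=\Phi\bigl((1-\tau)\,\sigma(x)+\tau\,\sigma(x^0)\bigr),\qquad x\in X,\ \tau\in[0,1],
\]
is a well-defined continuous map $X\times[0,1]\to X$ with $H(\cdot,0)=\mathrm{id}_X$ and
$H(\cdot,1)\equiv x^0$. So $X$ is contractible.
\end{proof}

\begin{remark}[Dividing edges]
If dividing edges are allowed, $X(\Omega,T)$ can be empty. Take the dart of
Section~\ref{sec:dart} with the combinatorial triangulation into $vab$ and $acb$. There
are no interior vertices, and the straight segment from $P_a$ to $P_b$ leaves $\Omega$.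
\end{remark}

\begin{remark}[Several reflex vertices]
For reflex vertices $v_1,\dots,v_r$ one may put all of them into $U$. The computation in
Lemma~\ref{lem:identity} then shows that, for flows conserved on $V_I$ and
$x=x(\varphi)$, the \emph{sum} of the $r$ balances equals
$\sum_{c\in V_B}\mathrm{in}_c\,P_c-\sum_k\mathrm{out}_{v_k}P_{v_k}$, which is linear in
$\varphi$. For $r=1$ the sum is the balance itself. For $r\ge2$ the individual balances
still involve the solution $x(\varphi)$, and this argument does not make them linear.
Luo's theorem shows that contractibility does not hold for arbitrary polygons.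
\end{remark}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Geodesic Triangulations Of A} (title as printed),
\texttt{https://baolam.io/Thesis.pdf}.
\end{thebibliography}

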